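# A regular quasi-metric space with $\tau(d)\subseteq\tau(d^{-1})$ and no non-archimedean quasi-pseudometric

## 1. Cutting the balls of the Sorgenfrey line

On $\mathbb R$ put $d(x,y)=\min\{y-x,1\}$ if $y\ge x$, and $d(x,y)=1$ if $y<x$. Then $d(x,x)=0$. The triangle inequality $d(x,z)\le d(x,y)+d(y,z)$ holds too. If one of the steps $x\to y$, $y\to z$ goes to the left, the right side is at least $1$. Otherwise $x\le y\le z$, and the inequality is clear. For $\varepsilon\le 1$ the ball $\{y:d(x,y)<\varepsilon\}$ is $[x,x+\varepsilon)$, so $d$ induces the Sorgenfrey topology. The function $d$ is not symmetric.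

It does not satisfy the strong inequality $d(x,z)\le\max\{d(x,y),d(y,z)\}$ either, since $d(0,\frac12)=\frac12$ but $d(0,\frac14)=d(\frac14,\frac12)=\frac14$. Can we find another function, with the strong inequality, that gives the same topology? Yes, by cutting the balls at dyadic points. Let $W_n(x)=[x,q_n(x))$, where $q_n(x)$ is the least multiple of $2^{-n}$ that is strictly larger than $x$. If $y\in W_n(x)$, then $q_n(y)=q_n(x)$ and so $W_n(y)\subseteq W_n(x)$. Also $W_{n+1}(x)\subseteq W_n(x)\subseteq[x,x+2^{-n}]$. Define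
$$\nu(x,y)=\inf\big(\{1\}\cup\{2^{-n}:y\in W_n(x)\}\big).$$
Then $\nu(x,y)<2^{-n}$ exactly when $y\in W_{n+1}(x)$. If $y\in W_n(x)$ and $z\in W_n(y)$, then $z\in W_n(x)$; this is the strong inequality for $\nu$. The $\nu$-balls are the sets $W_n(x)$ (and $\mathbb R$). Each $W_n(x)$ contains some $[x,x+\eta)$, and each $[x,x+\eta)$ contains some $W_n(x)$. So $\nu$ induces the Sorgenfrey topology.

Note the price. Each $W_n(x)$ contains a ball around $x$, but its radius $q_n(x)-x$ has no positive lower bound as $x$ varies. The freedom to let the radius depend on the point is what makes the repair possible. The question of this lecture is whether that freedom always suffices, for spaces in which $d$ and its reverse are related in a certain way. For the Sorgenfrey line they are not so related: the reversed balls are $(x-\varepsilon,x]$, and $[0,1)$ contains no reversed ball around $0$.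

## 2. Quasi-pseudometrics, conjugates and transitive neighbornets

**Definition.** A *quasi-pseudometric* on a set $X$ is a map $d:X\times X\to[0,\infty)$ with $d(x,x)=0$ and $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$. Its *conjugate* is $d^{-1}(x,y)=d(y,x)$. The topology $\tau(d)$ has as a base the balls $B_d(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$. It is *non-archimedean* if $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$. A space is *non-archimedeanly quasi-pseudometrizable* if its topology is $\tau(\nu)$ for a non-archimedean quasi-pseudometric $\nu$. We call $(X,d)$ *regular* if $(X,\tau(d))$ is a regular space.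

By the triangle inequality balls are open, and every neighborhood of $x$ contains some $B_d(x,R)$ with $R>0$. A ball of $d^{-1}$ around $z$ is $\{y:d(y,z)<\varepsilon\}$. Hence $\tau(d)\subseteq\tau(d^{-1})$ means: for every $z$ and $\varepsilon>0$ there is $\delta>0$ such that $d(y,z)<\delta$ implies $d(z,y)<\varepsilon$.

There are quasi-pseudometric spaces that are not non-archimedeanly quasi-pseudometrizable; the Kofner plane is an example. The text "An Introduction to the Theory of Quasi-uniform Spaces" contains the sentence: "It is not known whether each (regular) quasi-pseudometric space $(X,d)$ such that $\tau(d)\subseteq\tau(d^{-1})$ is non-archimedeanly quasi-pseudometrizable." We show that the answer is no, in both the plain and the regular version.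

**Definition.** A *transitive neighbornet* on $(X,\tau(d))$ is a reflexive transitive relation $W\subseteq X\times X$ such that every $W(z)=\{y:(z,y)\in W\}$ is a $\tau(d)$-neighborhood of $z$.

Example: on the Sorgenfrey line, $\{(x,y):y\in W_n(x)\}$ is a transitive neighbornet. In general, pick any function $R:X\to(0,\infty)$ and let $W(x)$ be the set of end points of finite chains $x=x_0,x_1,\dots,x_r$ with $d(x_i,x_{i+1})<R(x_i)$. This is a transitive neighbornet, and every transitive neighbornet contains one of this form: choose $R(x)$ with $B_d(x,R(x))\subseteq W(x)$. So think of an opponent who chooses radii $R(x)$ as small as desired, point by point, and of ourselves as the ones who must find long chains all the same.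

**Theorem 1.** There is a quasi-pseudometric space $(X,d)$ with $d(y,z)>0$ for $y\ne z$ such that

(A) $\tau(d)\subseteq\tau(d^{-1})$;

(B) $\tau(d)$ is regular and $T_1$;

(C) for every sequence $(W_k)_{k\in\omega}$ of transitive neighbornets there is $p\in X$ with $W_k(p)\not\subseteq B_d(p,\frac38)$ for all $k$.

**Theorem 1 answers both questions negatively.** Suppose $\nu$ is a non-archimedean quasi-pseudometric with $\tau(\nu)=\tau(d)$. The relations $W_k=\{(x,y):\nu(x,y)<2^{-k}\}$ are reflexive, they are transitive by the strong inequality, and $W_k(p)=B_\nu(p,2^{-k})$ is a neighborhood of $p$. For each $p$ the set $B_d(p,\frac38)$ is a $\tau(\nu)$-neighborhood of $p$, so it contains $W_k(p)$ for some $k$. This contradicts (C). By (A) and (B) the space is regular and satisfies $\tau(d)\subseteq\tau(d^{-1})$.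

## 3. Two layers, developments and orthocompactness

**A two-layer space.** Let $X$ consist of the points $(x,0)$ and $(s,2^{-n})$ with $x,s\in\mathbb R$, $n\ge1$. Put $d((x,0),(s,2^{-n}))=2^{-n}$ if $|x-s|=2^{-n}$, $d(p,p)=0$, and $d(p,q)=1$ for all other pairs. If $p,r,q$ are distinct and $d(p,r)<1$, then $r$ is in the upper layer and $d(r,q)=1$. So $d(p,q)\le1=\max\{d(p,r),d(r,q)\}$, and $d$ is itself non-archimedean. The conjugate is discrete: no $y\ne(s,2^{-n})$ has $d(y,(s,2^{-n}))<2^{-n}$, and no $y\ne(x,0)$ has $d(y,(x,0))<1$. So $\tau(d)\subseteq\tau(d^{-1})$, and the answer is positive, simply because no chain makes two short steps. A counterexample must have chains with many short steps, and it must keep them in spite of the opponent's radii.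

**What the hypothesis gives.** The sensible first attempt is a proof. Let $\mathcal G_n=\{B_d(z,2^{-n}):z\in X\}$ and assume $\tau(d)\subseteq\tau(d^{-1})$. Given $x$ and $\varepsilon$, choose $n$ with $2^{-n}<\varepsilon/2$ such that $d(z,x)<2^{-n}$ implies $d(x,z)<\varepsilon/2$. If $x\in B_d(z,2^{-n})$ and $y\in B_d(z,2^{-n})$, then $d(x,y)\le d(x,z)+d(z,y)<\varepsilon$. So *every member of $\mathcal G_n$ that contains $x$ lies in $B_d(x,\varepsilon)$*; the covers $\mathcal G_n$ form a development. Now one would like open refinements whose intersections stay open. Call a space *orthocompact* if every open cover has an open refinement covering the space such that intersections of its subfamilies are open.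

**Proposition 2.** If $\tau(d)\subseteq\tau(d^{-1})$ and $(X,\tau(d))$ is orthocompact, then it is non-archimedeanly quasi-pseudometrizable.

*Proof.* Let $\mathcal R_n$ be such a refinement of $\mathcal G_n$ and let $W_n(x)=\bigcap\{R\in\mathcal R_n:x\in R\}$. This set is open and contains $x$. If $y\in W_n(x)$, then every $R\in\mathcal R_n$ containing $x$ contains $y$, so $W_n(y)\subseteq W_n(x)$. For some $z$ with $x\in B_d(z,2^{-n})$ we have $W_n(x)\subseteq B_d(z,2^{-n})$, so by the development property the sets $W_n(x)$ form a neighborhood base at $x$. Put $W_0'=X\times X$, $W_n'=\bigcap_{1\le i\le n}W_i$ and $\nu(x,y)=\inf\{2^{-n}:y\in W_n'(x)\}$. The $W'_n$ are decreasing, reflexive and transitive, so $\nu$ is a non-archimedean quasi-pseudometric. As $\{y:\nu(x,y)<2^{-n}\}=W'_{n+1}(x)$, we get $\tau(\nu)=\tau(d)$. $\square$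

The attempt stops exactly here: a cover by balls need not have an open refinement with open intersections. Replacing $\{d<2^{-n}\}$ by its transitive hull does not help, since a chain of $r$ steps is bounded only by $r2^{-n}$, and $r$ is unbounded. So we turn to a counterexample.

## 4. A ladder deep in a tree, and how to bring its jump to the root

Here is the plan, in rough form; the precise definitions follow. The points of $X$ are infinite strings, and $[t]$ is the set of points that start with the finite string $t$.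

*Beating one neighbornet locally.* Given $W$, put $\mathcal A_m=\{z:B_d(z,2^{-m})\subseteq W(z)\}$. These sets cover $X$. The infinite strings form a complete metric space, so by Baire's theorem some $\mathcal A_m$ is dense in some $[s]$. If $[s]$ contains a ladder $z_0,\dots,z_N$ of points of $\mathcal A_m$ with $d(z_k,z_{k+1})<2^{-m}$, then $z_{k+1}\in W(z_k)$, and transitivity gives $z_N\in W(z_0)$. If a function $r_s(x_0,\cdot)$ on $[s]$ rises along the ladder by $1/N$ at each rung, it has jumped from $0$ to $1$.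

*Where this stops.* Baire's theorem gives no control over $s$, and in our space two points of $[s]$ will be at distance at most $2^{-|s|}$. So the ladder refutes nothing at the fixed scale $\frac38$ of (C).

*Transport.* We need jumps at a node $ta$ to produce jumps at $t$. Let $r_t(x,z)=u+\frac12r_{ta}(\sigma(x),z)$ for $z\in[ta]$. Suppose there is a point $p\in[t]$ outside $[ta]$ with $r_t(x,p)\approx u$, and suppose it is cheap to step from $p$ to those $z\in[ta]$ for which $r_{ta}(\sigma(x),z)$ is small. If $W$ contains a pair $(z,y)$ with $r_{ta}(\sigma(x),z)$ tiny and $r_{ta}(\sigma(x),y)\ge\frac34$, then $W$ leads from $p$ to $z$ and from $z$ to $y$, where $r_t(x,y)\ge u+\frac38$. The jump has arrived at $t$, but it has shrunk to $\frac38$. The remedy is to transport twice: first from a small value $\rho$ to at least $\frac38$, then, with a second kind of letter with $u=\frac38$ at the relevant $x$, from $\frac38$ to $\frac38+\frac12\cdot\frac34=\frac34$. Then nothing is lost, and the jump of size $\frac34$ climbs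 the tree. This is why the letters below have kinds $0,1,2$.

*Tension.* Transport requires many cheap steps, and (A) and (B) require that there are not too many. The labels $j,N,\mu$ and the inequalities (L7) below keep the two apart.

## 5. Systems, large sets and letters

For distinct $x,x'\in2^\omega$ put $|x-x'|=2^{-\min\{n:x(n)\ne x'(n)\}}$, and $|x-x|=0$. Points that agree on their first $q$ digits are at distance at most $2^{-q}$.

**Definition.** A *system* is a pair $\mathbb F=(F,e)$ with $F\subseteq2^\omega$, $|F|=\aleph_1$, $e:F\to2^\omega$, such that uncountably many fibers $e^{-1}(c)$ are uncountable. A set $A\subseteq F$ is *large* if $A\cap e^{-1}(c)$ is uncountable for uncountably many $c$, and *small* otherwise.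

Example: list a set $F$ of size $\aleph_1$ without repetition as $\{x_{\alpha\beta}:\alpha,\beta<\omega_1\}$, fix distinct $c_\alpha\in2^\omega$, and put $e(x_{\alpha\beta})=c_\alpha$. So *every* $F\subseteq2^\omega$ of size $\aleph_1$ carries such an $e$. Here $\{x_{\alpha\beta}:\beta>\alpha\}$ is large, while a single fiber is small, and so is $\{x_{\alpha\beta}:\beta<\alpha\}$, although it is uncountable. Always $F$ itself is large.

(S1) *A countable union of small sets is small.* If $\bigcup_nA_n$ is large, then for each of uncountably many $c$ some $A_n\cap e^{-1}(c)$ is uncountable; one $n$ serves uncountably many $c$, and this $A_n$ is large.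

(S2) *A large set minus a point contains any given finite number of pairwise disjoint large sets.* Split each uncountable fiber into that many uncountable pieces.

For $\mu\in2^q$ (a binary string of length $q$) let $F[\mu]=\{x\in F:\mu\subset x\}$.

**Definition.** A *letter over* $\mathbb F=(F,e)$ is a tuple $a$ (which includes $\mathbb F$) with the following data.

* (L1) A kind $k_a\in\{0,1,2\}$, a number $j_a\in\omega$, an integer $N_a\ge1$, and $\mu_a\in2^q$ with $q\ge2$. Put $\rho_a=2^{-q}\le\frac14$.
* (L2) A system $\mathbb F_a=(F_a,e_a)$; a set $D_a\subseteq F[\mu_a]$; functions $\sigma_a:D_a\to F_a$, $u_a:D_a\to[\rho_a,\frac12]$, and $g_a:F\setminus D_a\to[0,1]$ with $g_a=1$ off $F[\mu_a]$.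
* (L3) If $k_a=0$: $D_a=\emptyset$, and an element $x_a\in F$ is specified.
* (L4) If $k_a=1$: $\sigma_a=\mathrm{id}$ and $D_a=F_a\subseteq e^{-1}(c_a)$ for some (unique) $c_a$.
* (L5) If $k_a=2$: $\sigma_a=e|D_a$.
* (L6) If $k_a\ge1$: a function $v_a$ that assigns to each $\xi\in F_a$ a nonempty finite string $v_a(\xi)$ over $\mathbb F$ whose first letter $b$ satisfies $k_b=k_a-1$, $j_b<j_a$, $N_b=N_a$, $\mu_b=\mu_a$, and moreover $x_b=\xi$ if $k_a=1$, and $c_b=\xi$ if $k_a=2$.
* (L7) If $k_a\ge1$: for $\xi\in F_a$, $v=v_a(\xi)$, $\varepsilon=2^{-|v|}$ and $x\in F$: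
 (i) if $x\notin D_a$: $g_a(x)\le\mathrm{lo}_v(x)+\varepsilon$; and if $g_a(x)<\frac14$, also $\mathrm{lo}_v(x)\le g_a(x)+\varepsilon$;
 (ii) if $x\in D_a$ and $\sigma_a(x)=\xi$: $u_a(x)\le\mathrm{lo}_v(x)+\varepsilon$; and if $u_a(x)<\frac14$, also $\mathrm{lo}_v(x)\le u_a(x)+\varepsilon$;
 (iii) if $x\in D_a$ and $\sigma_a(x)\ne\xi$: $u_a(x)+\frac12\le\mathrm{lo}_v(x)+\varepsilon$.

Here a *string over* $\mathbb F$ is a sequence $(b_0,b_1,\dots)$, finite or infinite, with $b_0$ a letter over $\mathbb F$ and each $b_{i+1}$ a letter over $\mathbb F_{b_i}$. For finite strings, $\mathrm{lo}_\emptyset(x)=0$, and for a string $bv'$ (first letter $b$, then $v'$) and $x\in F$,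
$$\mathrm{lo}_{bv'}(x)=g_b(x)\ \text{ if }x\notin D_b,\qquad\mathrm{lo}_{bv'}(x)=u_b(x)+\tfrac12\,\mathrm{lo}_{v'}(\sigma_b(x))\ \text{ if }x\in D_b.$$

**The definition is not circular.** Letters mention strings of letters, so we define them by recursion on $\gamma<\omega_2$, simultaneously over all systems: a letter of rank $\gamma$ is a tuple satisfying (L1)–(L7) all of whose strings $v_a(\xi)$ consist of letters of ranks $<\gamma$. A letter is a letter of some rank $<\omega_2$. A letter has at most $|F_a|=\aleph_1$ strings $v_a(\xi)$, each finite, and $\aleph_1<\mathrm{cf}(\omega_2)$, so the ranks that occur in them are bounded below $\omega_2$. Hence *any tuple satisfying (L1)–(L7) whose strings $v_a(\xi)$ consist of letters is a letter.* This closure property is used whenever we build a letter. Kind $0$ letters need no strings and exist over every system, so every finite string extends to an infinite one.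

**Example, kinds 0 and 1.** Let $\mu\in2^2$ be such that $F[\mu]\cap e^{-1}(c)$ has an uncountable subset $S$. For $\xi\in S$ let $b_\xi$ be a kind $0$ letter with $j=0$, $N=1$, $\mu$, $x_{b_\xi}=\xi$, $g(\xi)=\frac14$ and $g=1$ elsewhere. For each $\xi\in S$ let $v(\xi)$ be any finite string whose first letter is $b_\xi$. Since $D_{b_\xi}=\emptyset$, $\mathrm{lo}_{v(\xi)}=g_{b_\xi}$. For $j\ge1$ define a kind $1$ tuple $a$ with $j_a=j$, $N_a=1$, $\mu_a=\mu$, $D_a=F_a=S$ (any $e_a$ that makes this a system), $\sigma_a=\mathrm{id}$, $u_a=\frac14$, $g_a=1$ off $S$, $v_a(\xi)=v(\xi)$. Then (L1)–(L6) are clear ($\rho_a=\frac14$, $c_a=c$). In (L7), for given $\xi$: (i) for $x\notin S$ it compares $1$ with $1$; (ii) for $x=\xi$ it compares $\frac14$ with $\frac14$; (iii) for $x\in S\setminus\{\xi\}$ it says $\frac14+\frac12\le1+\varepsilon$. So $a$ is a letter. Call it the *model letter*; it is used again in Section 10.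

## 6. The space of strings and its three kinds of moves

Fix a root system $\mathbb F_\emptyset$. A *node* is a finite string $t$ over $\mathbb F_\emptyset$; for $t\ne\emptyset$ let $\mathbb F_t=(F_t,e_t)$ be the system $\mathbb F_a$ of its last letter $a$. Let $X$ be the set of infinite strings $z=(z_0,z_1,\dots)$ over $\mathbb F_\emptyset$, and $[t]=\{z\in X:t\subset z\}$, which is nonempty. We write $z|n$ for the first $n$ letters of $z$. For $y\ne z$, $\mathrm{split}(y,z)$ is the least $n$ with $y_n\ne z_n$.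

**The functions $r_t$.** For $z\in[t]$, $x\in F_t$ and $a=z_{|t|}$ we want
$$r_t(x,z)=g_a(x)\ \text{ if }x\notin D_a,\qquad r_t(x,z)=u_a(x)+\tfrac12\,r_{ta}(\sigma_a(x),z)\ \text{ if }x\in D_a.$$
To define it, put $x^0=x$, $a_n=z_{|t|+n}$, and $x^{n+1}=\sigma_{a_n}(x^n)$ as long as $x^n\in D_{a_n}$. If $L$ is the first index with $x^L\notin D_{a_L}$, put $r_t(x,z)=\sum_{n<L}2^{-n}u_{a_n}(x^n)+2^{-L}g_{a_L}(x^L)$; if there is no such $L$, put $r_t(x,z)=\sum_{n}2^{-n}u_{a_n}(x^n)$. Since $u\le\frac12$, the $n$-th term of the sum is at most $2^{-n-1}$, and the last term, if any, is at most $2^{-L}$. So $r_t$ has values in $[0,1]$, and the displayed recursion holds. Put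
$$f_t(x,z)=\max\{r_t(x,z),\rho_{z_{|t|}}\},\qquad r=r_\emptyset.$$

Four facts follow at once.

(1) *For $z\in[tv]$ and $x\in F_t$: $\mathrm{lo}_v(x)\le r_t(x,z)\le\mathrm{lo}_v(x)+2^{-|v|}$.* Induction on $|v|$. For $v=\emptyset$ it says $0\le r_t\le1$. Let $v=bv'$. If $x\notin D_b$, then $\mathrm{lo}_v(x)=g_b(x)=r_t(x,z)$. If $x\in D_b$, use the statement for $v'$ at the node $tb$ and the point $\sigma_b(x)$, halve it and add $u_b(x)$.

(2) *$r_t(x,z)=1$ for $x\in F_t\setminus F_t[\mu_{z_{|t|}}]$.* By (L2), such $x$ is not in $D_a$ for $a=z_{|t|}$, and $g_a(x)=1$.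

(3) *For a node $s\supseteq t$ and $x\in F_t$: either $r_t(x,\cdot)$ is constant on $[s]$, or there are $A\ge0$ and $x'\in F_s$ with $r_t(x,\cdot)=A+2^{|t|-|s|}r_s(x',\cdot)$ on $[s]$. In both cases its oscillation on $[s]$ is at most $2^{|t|-|s|}$.* Unfold the recursion along the letters of $s$ beyond $t$. Either some $x^L$ with $L<|s|-|t|$ lies outside $D_{a_L}$, and the value is determined by $s$; or the images survive to $x'=x^{|s|-|t|}\in F_s$, and $A=\sum_{n<|s|-|t|}2^{-n}u_{a_n}(x^n)$.

**Definition.** The *moves at a node $t$*, from $y\in[t]$ to $z\in[t]$, are: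

* (M1) any $y,z\in[t]$; cost $2^{-|t|}$.
* (M2) $a$ is a letter over $\mathbb F_t$ with $k_a\ge1$, $\xi\in F_a$, $y\in[t\,v_a(\xi)]$, $z\in[ta]$; cost $2^{-|t|}\big(2^{-|v_a(\xi)|}+2^{-j_a}+f_{ta}(\xi,z)\big)$.
* (M3) $y\in[tb]$, $z\in[ta]$, $j_b<j_a$, $N_b=N_a=N$, $\mu_b=\mu_a$, and $r_t(x,z)\le r_t(x,y)+\frac1N$ for all $x\in F_t$; cost $2^{-|t|}\big(\frac1N+2^{-j_a}\big)$.

M2 is the transport step and M3 is the rung of a ladder. The distance $d(y,z)$ is the infimum of the total costs of finite paths of moves from $y$ to $z$; the empty path gives $d(y,y)=0$. By M1 at $\emptyset$, $d\le1$. Concatenating paths gives the triangle inequality. So $d$ is a quasi-pseudometric.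

(4) *A move M2 or M3 at $t$ replaces the letter $b$ at place $|t|$ by a letter $a$ with $j_b<j_a$, $N_b=N_a$, $\mu_b=\mu_a$; for M2 also $k_a=k_b+1$. A move at $t$ does not change places $<|t|$.* For M2 this is (L6), as $y\in[t\,v_a(\xi)]$ has the first letter of $v_a(\xi)$ at place $|t|$.

**Example.** Take the model letter $a$ over $\mathbb F_\emptyset$, and $p\in[v(\xi)]$. Then $r(\xi,p)=\frac14$, and for $z\in[a]$ we have $r(\xi,z)=\frac14+\frac12r_{(a)}(\xi,z)$. The M2 move from $p$ to $z$ is cheap exactly if $v(\xi)$ is long, $j_a$ is large, and both $r_{(a)}(\xi,z)$ and $\rho_{z_1}$ are small. Then $r(\xi,z)$ is close to $\frac14$. So a cheap move raises $r(\xi,\cdot)$ only a little; this is a general fact, proved next.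

## 7. Lower bounds for $d$, property (A), and the $T_1$ property

**Lemma 3.**
(a) If a move at a node $s\supseteq t$ leads from $y$ to $z$ with cost $C$, then $r_t(x,z)-r_t(x,y)\le2^{|t|}C$ for $x\in F_t$. In particular $r(x,z)-r(x,y)\le d(y,z)$ for $x\in F_\emptyset$.
(b) $d\ge d_2$, where $d_2(y,y)=0$ and, for $n=\mathrm{split}(y,z)$, $d_2(y,z)=2^{-n-j_{z_n}}$ if $j_{y_n}<j_{z_n}$ and $d_2(y,z)=2^{-n}$ otherwise. So $d(y,z)>0$ for $y\ne z$, and $\tau(d)$ is $T_1$.
(c) $d\le2^{-|t|}$ on $[t]$, and $\tau(d)\subseteq\tau(d^{-1})$.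

*Proof.* **Part (a): cheap moves raise $r$ only a little.** By (3) the difference $r_t(x,z)-r_t(x,y)$ is $0$ or $2^{|t|-|s|}\big(r_s(x',z)-r_s(x',y)\big)$ for some $x'\in F_s$. So it suffices to show $r_s(x,z)-r_s(x,y)\le2^{|s|}C$ for $x\in F_s$. For M1 the right side is $1$ and the left side is at most $1$. For M3 it is part of the definition of the move. For M2 let $v=v_a(\xi)$ and $\varepsilon=2^{-|v|}$; by (1), $\mathrm{lo}_v(x)\le r_s(x,y)$.

If $x\notin D_a$, then $r_s(x,z)=g_a(x)\le\mathrm{lo}_v(x)+\varepsilon\le r_s(x,y)+\varepsilon$ by (L7)(i).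
If $x\in D_a$ and $\sigma_a(x)=\xi$, then $r_s(x,z)=u_a(x)+\frac12r_{sa}(\xi,z)\le u_a(x)+f_{sa}(\xi,z)\le r_s(x,y)+\varepsilon+f_{sa}(\xi,z)$ by (L7)(ii).
If $x\in D_a$ and $\sigma_a(x)\ne\xi$, then $r_s(x,z)\le u_a(x)+\frac12\le\mathrm{lo}_v(x)+\varepsilon\le r_s(x,y)+\varepsilon$ by (L7)(iii).
In each case the increase is at most $\varepsilon+2^{-j_a}+f_{sa}(\xi,z)=2^{|s|}C$. The second statement follows by summing along a path with $t=\emptyset$.

**Part (b): a computable lower bound for $d$.** First we show $d_2(z,z'')\le\max\{d_2(z,z'),d_2(z',z'')\}$. We may assume that $z,z',z''$ are distinct. Let $n=\mathrm{split}(z,z'')$, $a=z_n$, $a''=z''_n$.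

Suppose $z'$ splits from one of $z,z''$ at some $m<n$. Then it splits from both at $m$. Let $b=z_m=z''_m\ne b'=z'_m$. If $j_b<j_{b'}$, then $d_2(z',z'')=2^{-m}$; otherwise $d_2(z,z')=2^{-m}$. And $2^{-m}\ge2^{-n}\ge d_2(z,z'')$.

Otherwise $z'$ agrees with both below $n$; let $a'=z'_n$. If $a'=a$, then $d_2(z',z'')=d_2(z,z'')$. If $a'=a''$, then $d_2(z,z')=d_2(z,z'')$. Let $a'\ne a,a''$, so that all three pairs split at $n$. If $j_a<j_{a''}$, then $d_2(z',z'')\ge2^{-n-j_{a''}}=d_2(z,z'')$. If $j_a\ge j_{a''}$, then $d_2(z,z'')=2^{-n}$: when $j_{a'}\ge j_{a''}$ we have $d_2(z',z'')=2^{-n}$; when $j_{a'}<j_{a''}\le j_a$ we have $d_2(z,z')=2^{-n}$.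

Next, every move costs at least $d_2$ of its end points. For M1, $d_2$ is $0$ or at most $2^{-\mathrm{split}}\le2^{-|t|}$. For M2 and M3, by (4) the end points split at $|t|$ with $j_b<j_a$, so $d_2=2^{-|t|-j_a}$, which is at most the cost. By the strong inequality for $d_2$, every path from $y$ to $z$ contains a move with $d_2\ge d_2(y,z)$ (if $y\neq z$), so it costs at least $d_2(y,z)>0$. For $y\ne z$ the ball $B_d(y,d(y,z))$ omits $z$, so the topology is $T_1$.

**Part (c): comparing $d$ with its conjugate.** The first claim is M1. Let $z\in X$, $n\ge1$, $\delta=\min\{2^{-i-j_{z_i}}:i<n\}>0$. If $d(y,z)<\delta$, then $d_2(y,z)<\delta$. A split of $y,z$ at some $i<n$ would give $d_2(y,z)\ge2^{-i-j_{z_i}}\ge\delta$. So $y\in[z|n]$ and $d(z,y)\le2^{-n}$. Hence every $d$-ball around $z$ contains a $d^{-1}$-ball around $z$. $\square$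

This proves (A) and the $T_1$ part of (B). Note how (b) uses $j$: moving *into* $z$ has a price that depends only on $z$.

## 8. Transporting a jump from $ta$ to $t$

Fix one transitive neighbornet $W$ in this section and the next.

**Definition.** For a node $t$ and $\rho>0$ let $\mathrm{Bad}_\rho(t)$ be the set of $x\in F_t$ for which there are **no** $z,y\in[t]$ with
$$y\in W(z),\qquad f_t(x,z)\le\rho,\qquad r_t(x,y)\ge\tfrac34.$$
Let $B_t=\bigcup_{n\ge1}\mathrm{Bad}_{1/n}(t)$. Large and small for subsets of $F_t$ refer to $\mathbb F_t$.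

So if $x\notin B_t$, then for every $\rho>0$ the relation $W$ makes a jump for $x$ at $t$ from at most $\rho$ to at least $\frac34$. Extreme example: if $W=X\times X$, let $x\in F_t$ and $\rho>0$. A point $z\in[t]$ whose letter at place $|t|$ is of kind $0$ with $\rho_{z_{|t|}}\le\rho$ and $g(x)=0$ (and $\mu\subset x$) has $f_t(x,z)\le\rho$, and a point $y$ whose letter there is of kind $0$ with $g(x)=1$ has $r_t(x,y)=1$. So $B_t=\emptyset$. We shall show that $B_t$ is small for *every* $W$. The lemma says: if $B_t$ is large, then $B_{ta}$ is large for suitable $a$, with much freedom in the choice of $a$. Equivalently, jumps at all such $ta$ transport to $t$.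

**Lemma 4.** Let $t$ be a node, $\rho^*>0$, $N\ge1$, $\mu\in2^q$, $q\ge2$, $\rho=2^{-q}\le\rho^*$. Let $A\subseteq\mathrm{Bad}_{\rho^*}(t)\cap F_t[\mu]$ be large, and $h:F_t\setminus A\to[0,1]$ with $h=1$ off $F_t[\mu]$. Then for infinitely many $j$ there is a letter $a$ over $\mathbb F_t$ with $j_a=j$, $N_a=N$, $\mu_a=\mu$, $D_a\subseteq A$, $g_a=h$ on $F_t\setminus A$, $r_t(x,z)\ge\rho$ for all $x\in A$, $z\in[ta]$, and $B_{ta}$ large.

*Proof.* Let $A_c=A\cap e_t^{-1}(c)$ and $C=\{c:A_c\text{ uncountable}\}$, which is uncountable.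

**Step 1. Kind 0 letters provide starting points.** For $x\in A$ let $b_x$ be a kind $0$ letter with $j=0$, $N$, $\mu$, $x_{b_x}=x$, $g(x)=\rho$, $g=1$ on $A\setminus\{x\}$, $g=h$ off $A$, and any system $\mathbb F_{b_x}$. It satisfies (L2), since $A\subseteq F_t[\mu]$ and $h=1$ off $F_t[\mu]$. Pick $y_x\in[tb_x]$ and $R_x>0$ with $B_d(y_x,R_x)\subseteq W(y_x)$: this is the opponent's radius, and we can only react to it. Pick $l_x\ge1$ with $2^{-|t|-l_x}<R_x/3$, and let $v_x$ be the string of length $l_x$ with $tv_x\subset y_x$. Its first letter is $b_x$, and $\mathrm{lo}_{v_x}=g_{b_x}$ because $D_{b_x}=\emptyset$.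

**Step 2. Kind 1 letters, one family for each fiber.** For $c\in C$ and $j\ge1$ let $a_c^{(j)}$ be of kind $1$ with $j$, $N$, $\mu$, $D=F_a=A_c$, some $e_a$ (independent of $j$) that makes this a system, $\sigma=\mathrm{id}$, $u=\rho$, $g=1$ on $A\setminus A_c$, $g=h$ off $A$, and $v(x)=v_x$ for $x\in A_c$. (L1)–(L6) hold. We check (L7) for $\xi=x\in A_c$. (i) For $x'\in A\setminus A_c$ both $g$ and $\mathrm{lo}_{v_x}$ are $1$, and off $A$ both are $h$. (ii) $u(x)=\rho=\mathrm{lo}_{v_x}(x)$. (iii) For $x'\in A_c\setminus\{x\}$, $\rho+\frac12\le1=\mathrm{lo}_{v_x}(x')$. So the $a_c^{(j)}$ are letters.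

*Case A: for some $c\in C$, $B_{ta_c^{(j)}}$ is large for infinitely many $j$.* These letters are as required: for $z\in[ta_c^{(j)}]$, $r_t\ge u=\rho$ on $A_c$ and $r_t=1$ on $A\setminus A_c$.

*Case B: otherwise.* The rest of the proof treats this case.

**Step 3. The first transport: from $\rho$ to at least $\frac38$.** Fix $c\in C$. For some $J(c)\ge1$ and all $j\ge J(c)$, the set $B_{ta_c^{(j)}}\subseteq A_c$ is small in $(A_c,e_a)$. By (S1) there is $x_c\in A_c$ that lies in none of these sets. Let $R=R_{x_c}$, choose $j_c\ge J(c)$ with $2^{-|t|-j_c}<R/3$ and put $a_c=a_c^{(j_c)}$. As $x_c\notin B_{ta_c}$, there are $z,\hat y_c\in[ta_c]$ with $\hat y_c\in W(z)$, $f_{ta_c}(x_c,z)<R/3$, $r_{ta_c}(x_c,\hat y_c)\ge\frac34$. The M2 move at $t$ with $\xi=x_c$ from $y_{x_c}\in[tv_{x_c}]$ to $z$ has three cost terms, each less than $R/3$. So $d(y_{x_c},z)<R$, hence $z\in W(y_{x_c})$, and by transitivity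
$$\hat y_c\in W(y_{x_c}),\qquad r_t(x_c,\hat y_c)\ge\rho+\tfrac38\ge\tfrac38,\qquad f_t(x_c,y_{x_c})=\rho\le\rho^*.\tag{5}$$
Moreover $r_t(\cdot,\hat y_c)$ is $1$ on $A\setminus A_c$, equals $h$ off $A$, and is at least $\rho$ on $A_c$.

If we could replace $\frac38$ by $\frac34$ in (5), we would contradict $x_c\in\mathrm{Bad}_{\rho^*}(t)$. We cannot, so we restart from the points $\hat y_c$. Choose $\hat R_c>0$ with $B_d(\hat y_c,\hat R_c)\subseteq W(\hat y_c)$, $l_c\ge1$ with $2^{-|t|-l_c}<\hat R_c/3$, and $\hat v_c$ of length $l_c$ with $t\hat v_c\subset\hat y_c$; its first letter is $a_c$. Choose $C'\subseteq C$ with $|C'|=\aleph_1$ and $J_0$ with $j_c\le J_0$ for all $c\in C'$ (one value of $j_c$ occurs for uncountably many $c$).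

**Step 4. Kind 2 letters, which collapse each fiber to its index.** For $j>J_0$ let $a^{(j)}$ be of kind $2$ with $j$, $N$, $\mu$, $F_a=C'$ (with some $e_a$, independent of $j$, that makes it a system), $v_a(c)=\hat v_c$, $\sigma_a=e_t|D_a$ and
$$D_a=\bigcup_{c\in C'}\Big(\{x_c\}\cup\big\{x\in A_c:r_t(x,\hat y_c)<\tfrac13\big\}\Big),$$
$$u_a(x_c)=\tfrac38,\qquad u_a(x)=r_t(x,\hat y_c)\quad(x\in D_a\cap A_c,\ x\ne x_c),$$
$g_a=\frac13$ on $\bigcup_{c\in C'}A_c\setminus D_a$, $g_a=1$ on $A\setminus\bigcup_{c\in C'}A_c$, and $g_a=h$ off $A$.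

We verify that this is a letter. We have $u_a\in[\rho,\frac12]$, since $\rho\le\frac14$ and $r_t(\cdot,\hat y_c)\ge\rho$ on $A_c$. Next, $D_a\subseteq A\subseteq F_t[\mu]$, so $g_a=1$ off $F_t[\mu]$. The map $\sigma_a$ sends $D_a\cap A_c$ to $c\in F_a$. (L6) holds because $\hat v_c$ begins with $a_c$, which is of kind $1$ with fiber index $c_{a_c}=c$, has $j_c\le J_0<j$, and has the same $N,\mu$. For (L7) with $\xi=c$, $v=\hat v_c$, $\varepsilon=2^{-|v|}$, note that $\mathrm{lo}_v(x)\le r_t(x,\hat y_c)\le\mathrm{lo}_v(x)+\varepsilon$ by (1), and, as $D_{a_c}=A_c$, that $\mathrm{lo}_v=h$ off $A$ and $\mathrm{lo}_v=1$ on $A\setminus A_c$.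

* (i) Off $A$: $g_a=h=\mathrm{lo}_v$. For $x\in A_c\setminus D_a$: $g_a(x)=\frac13\le r_t(x,\hat y_c)\le\mathrm{lo}_v(x)+\varepsilon$, and $\frac13\ge\frac14$, so nothing more is required. For the other $x\in A\setminus D_a$: $\mathrm{lo}_v(x)=1\ge g_a(x)\ge\frac13\ge\frac14$.
* (ii) $\sigma_a(x)=c$ means $x\in D_a\cap A_c$. For $x_c$: $\frac38\le r_t(x_c,\hat y_c)\le\mathrm{lo}_v(x_c)+\varepsilon$ by (5), and $\frac38\ge\frac14$. For $x\ne x_c$: $u_a(x)=r_t(x,\hat y_c)\in[\mathrm{lo}_v(x),\mathrm{lo}_v(x)+\varepsilon]$.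
* (iii) Here $x\in A\setminus A_c$, and $u_a(x)+\frac12\le\frac78\le1=\mathrm{lo}_v(x)$.

*Remark: why the whole fiber must be collapsed.* Suppose some $x\in A_c$ with $r_t(x,\hat y_c)+2^{-|\hat v_c|}<\frac14$ were left out of $D_a$. Then (L7)(i) for $\xi=c$ gives $g_a(x)<\frac14$, so (L7)(i) for another $\xi=c'\in C'$ requires $1=\mathrm{lo}_{\hat v_{c'}}(x)\le g_a(x)+\frac12$, which is false. This is the reason for the fibrations $e$.

**Step 5. The second transport: from $\frac38$ to $\frac34$.** *Claim: for each $c\in C'$, $c\in B_{ta^{(j)}}$ for all but finitely many $j>J_0$.* Otherwise choose $j>J_0$ with $c\notin B_{ta^{(j)}}$ and $2^{-|t|-j}<\hat R_c/3$, and write $a=a^{(j)}$. There are $z',y'\in[ta]$ with $y'\in W(z')$, $f_{ta}(c,z')<\hat R_c/3$, $r_{ta}(c,y')\ge\frac34$. The M2 move at $t$ with $\xi=c$ from $\hat y_c\in[t\hat v_c]$ to $z'$ costs less than $\hat R_c$, so $z'\in W(\hat y_c)$ and, by (5) and transitivity, $y'\in W(y_{x_c})$. But $\sigma_a(x_c)=e_t(x_c)=c$, so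
$$r_t(x_c,y')=\tfrac38+\tfrac12r_{ta}(c,y')\ge\tfrac34,\qquad f_t(x_c,y_{x_c})\le\rho^*.$$
This contradicts $x_c\in\mathrm{Bad}_{\rho^*}(t)$.

**Step 6. Conclusion.** By the claim, $C'$ is the union over $J>J_0$ of the sets $\{c\in C':c\in B_{ta^{(j)}}\text{ for all }j\ge J\}$. As $C'$ is large in $(C',e_a)$, (S1) gives $J>J_0$ for which this set is large. So $B_{ta^{(j)}}$ is large for all $j\ge J$. For $z\in[ta^{(j)}]$ and $x\in A$ we have $r_t(x,z)\ge u_a(x)\ge\rho$ or $r_t(x,z)=g_a(x)\ge\frac13\ge\rho$. The remaining requirements hold by construction. $\square$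

## 9. Baire's theorem and the ladder

**Lemma 5.** $B_t$ is small for every node $t$.

*Proof.* **Step 1. A tree of nodes with large $B_t$.** Suppose $B_{t_0}$ is large. Let $T$ be the set of nodes $t\supseteq t_0$ such that $B_{t|i}$ is large for $|t_0|\le i\le|t|$. Every $t\in T$ has an extension $ta\in T$. Indeed, by (S1) some $\mathrm{Bad}_{\rho^*}(t)$ is large; choose $q\ge2$ with $2^{-q}\le\rho^*$. By (S1) again there is $\mu\in2^q$ with $A=\mathrm{Bad}_{\rho^*}(t)\cap F_t[\mu]$ large. Apply Lemma 4 with $N=1$, $h\equiv1$. Let $[T]$ be the set of $z\in X$ all of whose initial segments of length at least $|t_0|$ lie in $T$. Then $[T]\cap[t]\ne\emptyset$ for each $t\in T$. Under the metric $2^{-\mathrm{split}}$ the set $[T]$ is complete: the limit of a Cauchy sequence in $[T]$ is a string whose initial segments are initial segments of members of the sequence.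

**Step 2. A uniform radius.** $X$ is the union of the sets $\mathcal A_m=\{z:B_d(z,2^{-m})\subseteq W(z)\}$. By Baire's theorem some $\mathcal A_m\cap[T]$ is dense in a nonempty open subset of $[T]$. So there are $m$ and $s\in T$ with $\mathcal A_m\cap[t]\ne\emptyset$ for every $t\in T$, $t\supseteq s$.

**Step 3. The ladder at $s$.** As $B_s$ is large, $\mathrm{Bad}_{\rho^*}(s)$ is large for some $\rho^*$. Choose $q\ge2$ with $\rho=2^{-q}\le\rho^*$, $\mu\in2^q$ with $A^*=\mathrm{Bad}_{\rho^*}(s)\cap F_s[\mu]$ large, $N\ge1$ with $2^{-|s|}/N<2^{-m-1}$, a point $x_0\in A^*$, and by (S2) disjoint large $A_0,\dots,A_N\subseteq A^*\setminus\{x_0\}$. For $k\le N$ define $h_k$ on $F_s\setminus A_k$ by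
$$h_k(x_0)=\tfrac kN,\qquad h_k=\rho\text{ on }A_l\text{ for }l<k,\qquad h_k=1\text{ elsewhere.}$$
Then $h_k=1$ off $F_s[\mu]$. Lemma 4 with $A=A_k$, $h=h_k$ gives successively letters $\beta_0,\dots,\beta_N$ over $\mathbb F_s$ with $N_{\beta_k}=N$, $\mu_{\beta_k}=\mu$, $D_{\beta_k}\subseteq A_k$, $g_{\beta_k}=h_k$ off $A_k$, $r_s\ge\rho$ on $A_k\times[s\beta_k]$, $B_{s\beta_k}$ large (so $s\beta_k\in T$), $j_{\beta_0}<\dots<j_{\beta_N}$ and $2^{-|s|-j_{\beta_k}}<2^{-m-1}$; the last two are possible since infinitely many $j$ are available. Pick $z_k\in\mathcal A_m\cap[s\beta_k]$.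

**Step 4. Climbing.** For $k<N$ there is an M3 move at $s$ from $z_k$ to $z_{k+1}$. We must check $r_s(x,z_{k+1})\le r_s(x,z_k)+\frac1N$. At $x_0$ the value goes from $\frac kN$ to $\frac{k+1}N$. On $A_l$ with $l<k$ both values are $\rho$. On $A_k$ it goes from a value at least $\rho$ to $\rho$. On $A_{k+1}$ it goes from $1$ to a value at most $1$. Elsewhere both values are $1$. The other conditions of M3 hold by Step 3. Its cost is less than $2^{-m-1}+2^{-m-1}=2^{-m}$, so $z_{k+1}\in W(z_k)$, because $z_k\in\mathcal A_m$. By transitivity $z_N\in W(z_0)$. But $f_s(x_0,z_0)=\max\{0,\rho\}\le\rho^*$ and $r_s(x_0,z_N)=1$, which contradicts $x_0\in\mathrm{Bad}_{\rho^*}(s)$. $\square$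

The sets $A_k$ are there so that each rung can continue in $T$: the letter $\beta_k$ needs a large reservoir $A_k$, which is full (value $1$) before rung $k$ and is abandoned (value $\rho$) after it.

## 10. One point against countably many neighbornets: property (C)

**Setting up uncountably many candidates.** Let $(W_k)$ be transitive neighbornets. Choose $c$ and $\mu\in2^2$ such that $\Phi=e_\emptyset^{-1}(c)\cap F_\emptyset[\mu]$ is uncountable. For $x\in\Phi$ let $b_x$ be a kind $0$ letter over $\mathbb F_\emptyset$ as in the example of Section 5: $j=0$, $N=1$, $\mu$, $x_{b_x}=x$, $g(x)=\frac14$, $g=1$ elsewhere. Pick $p_x\in[b_x]$. Suppose (C) fails for $(W_k)$. Then each $x\in\Phi$ has $k(x),m(x)\in\omega$ with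
$$B_d(p_x,2^{-m(x)})\subseteq W_{k(x)}(p_x)\subseteq B_d(p_x,\tfrac38).$$
There is an uncountable $S\subseteq\Phi$ on which $k(x)=k$ and $m(x)=m$ are constant.

**One last transport, at the root.** Let $a$ be the model letter of Section 5 for this $S$, with $j_a=m+3$, $N=1$, $\mu$, $D_a=F_a=S$, $u_a=\frac14$, $g_a=1$ off $S$ and $v_a(x)=p_x|(m+3)$. We checked there that it is a letter. By Lemma 5 for $W=W_k$, some $x\in S$ is not in $B_{(a)}$. So there are $z,y\in[a]$ with $y\in W_k(z)$, $f_{(a)}(x,z)\le2^{-m-3}$, $r_{(a)}(x,y)\ge\frac34$. By M2 at $\emptyset$, $d(p_x,z)\le3\cdot2^{-m-3}<2^{-m}$, so $z\in W_k(p_x)$, and by transitivity $y\in W_k(p_x)\subseteq B_d(p_x,\frac38)$. But by Lemma 3(a),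
$$d(p_x,y)\ge r(x,y)-r(x,p_x)\ge\big(\tfrac14+\tfrac38\big)-\tfrac14=\tfrac38,$$
a contradiction. This proves (C). $\square$

## 11. The shape of short paths

It remains to prove regularity. We first show that a sufficiently short path from $y$ has very little freedom at the place where it leaves $y$.

For a letter $b$ over $(F,e)$ define $\iota_1(b)=x_b$ and $\iota_2(b)=e(x_b)$ if $k_b=0$, and $\iota_2(b)=c_b$ if $k_b=1$; otherwise $\iota_\kappa(b)$ is undefined. These are the only points through which short paths can leave $b$: for the model letter $a$ over $\mathbb F_\emptyset$, an M2 move from a point starting with $b_\xi$ into $[a]$ must use $\xi=\iota_1(b_\xi)$. For $y\in X$ and $K\in\omega$ let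
$$\theta_K(y)=\min\big(\{2^{-K-2}\}\cup\{2^{-i}/N_{y_i}:i\le K\}\big)>0.$$

(6) *Let $\pi$ be a path from $y$ to $z$ of cost $<\theta_K(y)$. Either all its moves are at nodes of length $>K$ (so $z|(K+1)=y|(K+1)$), or, with $m\le K$ the minimal length of a node of a move and $t=y|m$: $m=\mathrm{split}(y,z)$, all moves are at nodes $\supseteq t$, and the moves at $t$ (at least one) are of type M2.* In the second case no move changes a place $<m$, so all points of $\pi$ lie in $[t]$ and all moves are at nodes $\supseteq t$; a move at a node of length $m$ is a move at $t$. A move M1 at $t$ costs $2^{-m}>\theta_K(y)$ and does not occur. So the value of $N$ at place $m$ stays $N_{y_m}$ by (4), and an M3 at $t$ would cost at least $2^{-m}/N_{y_m}\ge\theta_K(y)$. Thus the moves at $t$ are M2. Each increases $j$ at place $m$, and the other moves do not change place $m$, so $z_m\ne y_m$.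

(7) *In the second case of (6), let $b=y_m$ and let a move of $\pi$ at $t$ lead from $p$ into $[ta]$. Then $p\in[t\,v_a(\iota)]$ with $\iota=\iota_{k_a}(b)\in F_a$. There are at most two moves at $t$.* By (4) the kind at place $m$ increases by $1$ at each move at $t$, so there are at most two. Say $p\in[t\,v_a(\xi)]$. If the move is the first one at $t$, then $b$ is the first letter of $v_a(\xi)$, so by (L6) $\xi=x_b$ (if $k_a=1$, $k_b=0$) or $\xi=c_b$ (if $k_a=2$, $k_b=1$). If it is the second, the kinds are $0,1,2$ with letters $b,b_1,a$. By the case just treated, $x_b\in F_{b_1}=D_{b_1}\subseteq e_t^{-1}(c_{b_1})$, and $\xi=c_{b_1}=e_t(x_b)=\iota_2(b)$.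

(8) *In (7), let $w$ be a point of $\pi$ after that move and before any further move at $t$, and let the part of $\pi$ up to $w$ have cost $\le C<\theta_K(y)$. Then $f_{ta}(\iota,w)\le3\cdot2^mC$.* Just after the move, $f_{ta}(\iota,\cdot)\le2^mC$, by the cost of M2. Later moves up to $w$ are at nodes $\supseteq ta$. An M1 at $ta$ costs $2^{-m-1}>C$ and does not occur, so $\mu$, and hence $\rho$, at place $m+1$ is preserved by (4). By Lemma 3(a), $r_{ta}(\iota,\cdot)$ increases by at most $2^{m+1}C$ in total. So $f_{ta}(\iota,w)\le2^mC+2^{m+1}C$.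

(9) *If $\xi,\hat x\in F_{ta}$, $w\in[ta]$, $f_{ta}(\xi,w)<1$ and $|\hat x-\xi|>f_{ta}(\xi,w)$, then $r_{ta}(\hat x,w)=1$.* Let $\mu=\mu_{w_{|t|+1}}$. As $r_{ta}(\xi,w)<1$, (2) gives $\xi\in F_{ta}[\mu]$. If also $\hat x\in F_{ta}[\mu]$, then $|\hat x-\xi|\le2^{-|\mu|}=\rho_{w_{|t|+1}}\le f_{ta}(\xi,w)$, a contradiction. So (2) applies to $\hat x$.

Fact (9) says that one point $w\in[ta]$ cannot be close to two different exits. This is why $\rho$ is built into $f$.

## 12. Lower semicontinuity of $r$ up to a factor $5$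

By Lemma 3(a), $r(x,\cdot)$ can increase only a little along a short path. It can drop a lot. The next lemma, which is what the second halves of (L7)(i) and (ii) are for, says that it cannot drop to nearly zero unless it was small already.

**Lemma 6.** Let $s$ be a node, $x\in F_s$, $z',z^{[i]}\in[s]$ $(i\in\omega)$ with $d(z',z^{[i]})\to0$. Then $r_s(x,z')\le5\liminf_ir_s(x,z^{[i]})$.

*Proof.* **Step 1. The choice of $\eta$.** Fix $M\ge|s|$. For $|s|\le m\le M$ let $t=z'|m$. If $r_s(x,\cdot)$ is not constant on $[t]$, let $x_m\in F_t$ and $A_m\ge0$ be as in (3): $r_s(x,\cdot)=A_m+2^{|s|-m}r_t(x_m,\cdot)$ on $[t]$. Let $\eta>0$ be so small that $\eta<\theta_M(z')$, $2^{M+1}\eta\le\frac1{20}$, $3\cdot2^M\eta<1$, and $3\cdot2^M\eta<|\hat x-\iota|$ for each of the finitely many pairs $\hat x\ne\iota$ of the form $(x_m,\iota_1(z'_m))$ or $(e_{z'|m}(x_m),\iota_2(z'_m))$ that are defined. Let $z\in[s]$ with $d(z',z)<\eta$, and fix a path $\pi^0$ from $z'$ to $z^0=z$ of cost $<\eta$.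

**Step 2. Peeling the path from its end.** Suppose we have a path $\pi^i$ from $z'$ to $z^i$ of cost $<\eta$. If $z^i|(M+1)=z'|(M+1)$, stop. Otherwise, by (6) with $K=M$, $m_i=\mathrm{split}(z',z^i)\le M$ is the minimal node length of $\pi^i$. Let $z^{i+1}$ be the point just before the first move at $t_i=z'|m_i$, and $\pi^{i+1}$ the part of $\pi^i$ up to it. Its moves are at nodes of length $>m_i$, so $m_{i+1}>m_i$ if the process continues, and we stop after at most $M+1$ steps. Also $m_0\ge|s|$, since $z,z'\in[s]$.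

**Step 3. What one peeling does to $r$.** *Claim. If $r_s(x,\cdot)$ is not constant on $[t_i]$, then $r_{t_i}(x_{m_i},z^i)\ge\frac15$ or $r_s(x,z^{i+1})\le r_s(x,z^i)+4\cdot2^{|s|}\eta$.* Write $t=t_i$, $m=m_i$, $\bar x=x_m$, $b=z'_m$. Consider a move of $\pi^i$ at $t$, from $p\in[tv]$, $v=v_a(\iota)$, $\iota=\iota_{k_a}(b)$ (see (7)), into $[ta]$, and a later point $w$ before any further move at $t$. We show
$$r_t(\bar x,w)\ge\tfrac14\quad\text{or}\quad r_t(\bar x,p)\le r_t(\bar x,w)+2\cdot2^m\eta.\tag{10}$$
Note that $2^{-|v|}\le2^m\eta$, by the cost of the move, and $w\in[ta]$.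

* Let $\bar x\notin D_a$, so $r_t(\bar x,w)=g_a(\bar x)$. If $g_a(\bar x)\ge\frac14$, the first alternative holds. If $g_a(\bar x)<\frac14$, then by (1) and (L7)(i) $r_t(\bar x,p)\le\mathrm{lo}_v(\bar x)+2^{-|v|}\le g_a(\bar x)+2\cdot2^{-|v|}$.
* Let $\bar x\in D_a$ and $\sigma_a(\bar x)=\iota$. If $u_a(\bar x)\ge\frac14$, the first alternative holds. If $u_a(\bar x)<\frac14$, then by (1) and (L7)(ii) $r_t(\bar x,p)\le\mathrm{lo}_v(\bar x)+2^{-|v|}\le u_a(\bar x)+2\cdot2^{-|v|}\le r_t(\bar x,w)+2\cdot2^{-|v|}$.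
* Let $\bar x\in D_a$ and $\hat x=\sigma_a(\bar x)\ne\iota$. Then $\hat x=\bar x$ (if $k_a=1$) or $\hat x=e_t(\bar x)$ (if $k_a=2$), so $(\hat x,\iota)$ is one of the pairs considered in the choice of $\eta$. By (8), $f_{ta}(\iota,w)\le3\cdot2^m\eta<\min\{1,|\hat x-\iota|\}$, so $r_{ta}(\hat x,w)=1$ by (9), and $r_t(\bar x,w)\ge\frac12$.

By (7) there are one or two moves at $t$. If there is one, apply (10) with $p=z^{i+1}$, $w=z^i$. If there are two, starting at $p_1=z^{i+1}$ and $p_2$, apply (10) to $(p_2,z^i)$ and to $(p_1,p_2)$: if $r_t(\bar x,z^i)<\frac15$, then $r_t(\bar x,p_2)\le r_t(\bar x,z^i)+2\cdot2^m\eta<\frac15+\frac1{20}=\frac14$, hence $r_t(\bar x,p_1)\le r_t(\bar x,p_2)+2\cdot2^m\eta\le r_t(\bar x,z^i)+4\cdot2^m\eta$. So in both cases $r_t(\bar x,z^i)\ge\frac15$ or $r_t(\bar x,z^{i+1})\le r_t(\bar x,z^i)+4\cdot2^m\eta$. Multiplying the latter by $2^{|s|-m}$ and adding $A_m$ proves the claim.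

**Step 4. Following the sequence.** Let $E=4(M+1)2^{|s|}\eta$. Follow the sequence $z^0,z^1,\dots$ until the first $i$ at which one of the following occurs. Up to then, by the claim, $r_s(x,z^i)\le r_s(x,z)+E$.

* $r_s(x,\cdot)$ is constant on $[t_i]\ni z',z^i$: then $r_s(x,z')=r_s(x,z^i)\le r_s(x,z)+E$.
* $r_{t_i}(x_{m_i},z^i)\ge\frac15$: then $r_s(x,z^i)\ge A_{m_i}+\frac152^{|s|-m_i}\ge\frac15\big(A_{m_i}+2^{|s|-m_i}\big)\ge\frac15r_s(x,z')$, so $r_s(x,z')\le5(r_s(x,z)+E)$.
* Stop: then $z'$ and $z^i$ agree on $M+1$ places, and by (3) $r_s(x,z')\le r_s(x,z^i)+2^{|s|-M-1}\le r_s(x,z)+E+2^{|s|-M-1}$.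

In all cases
$$r_s(x,z')\le5\,r_s(x,z)+5E+2^{|s|-M-1}.$$
Apply this to $z=z^{[i]}$ for all large $i$ and take $\liminf_i$; then let $\eta\to0$ (so $E\to0$), and then $M\to\infty$. $\square$

## 13. Regularity

**What has to be shown.** Let $y\in X$ and $0<\varepsilon<1$. Choose $K$ with $2^{-K}<\varepsilon$, and $\varepsilon'>0$ with $\varepsilon'<\theta_K(y)$ and $16\varepsilon'<\varepsilon$. We show $\overline{B_d(y,\varepsilon')}\subseteq B_d(y,\varepsilon)$. As $d$-balls are open, this gives regularity.

Let $z'\in\overline{B_d(y,\varepsilon')}$, $z'\ne y$, $l=\mathrm{split}(y,z')$. If $l\ge K$, then $d(y,z')\le2^{-K}<\varepsilon$ by M1. So let $l<K$. The plan: near $z'$ there are points $z$ that are reached cheaply from $y$. We show that such a $z$ agrees with $z'$ up to place $l$, so that the last move at place $l$ on the way to $z$ could have gone directly to $z'$; Lemma 6 bounds its cost.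

**Step 1. A shortest approximating path.** Let $\eta>0$ be any sufficiently small number, namely: $\eta<\theta_K(z')$; $\eta<d(z',y)$ (positive by Lemma 3(b)); $\eta<2^{-i-j_{y_i}}$ for $i\le K$; $3\cdot2^K\eta<1$; and $3\cdot2^K\eta<|\iota-\iota'|$ whenever $\iota=\iota_\kappa(y_i)$, $\iota'=\iota_\kappa(z'_i)$ ($i\le l$, $\kappa\in\{1,2\}$) are defined and distinct. Consider all pairs $(z,\pi)$ with $d(z',z)<\eta$ and $\pi$ a path from $y$ to $z$ of cost $<\varepsilon'$. Such pairs exist, since $z'$ is in the closure. Among them choose one, with $z=z_\eta$, for which $\pi$ has the least possible number of moves. Let $\pi'$ be a path from $z'$ to $z$ of cost $<\eta$. Note that $z\ne y$, since $\eta<d(z',y)$.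

**Step 2. The point $z$ agrees with $z'$ up to place $l$.** *Claim: $z|(l+1)=z'|(l+1)$.* Suppose $n=\mathrm{split}(z',z)\le l$. Let $t=z'|n=y|n$ and $a=z_n\ne z'_n$. If $n<l$, then $y_n=z'_n\ne a$. If $n=l$ and $a=y_l$, then $d(z',z)\ge d_2(z',z)\ge2^{-l-j_{y_l}}>\eta$, which is impossible. So $y_n\ne a$ and $\mathrm{split}(y,z)=n$. By (6) and (7) (with $K$, for $\pi$ starting at $y$ and for $\pi'$ starting at $z'$), the last moves at $t$ of $\pi$ and $\pi'$ lead into $[ta]$ and start at some $p\in[t\,v_a(\iota)]$ and $p'\in[t\,v_a(\iota')]$ respectively, with $\iota=\iota_{k_a}(y_n)$ and $\iota'=\iota_{k_a}(z'_n)$ in $F_a$. By (8), $f_{ta}(\iota,z)\le3\cdot2^n\varepsilon'<1$ (as $\varepsilon'<2^{-K-2}$) and $f_{ta}(\iota',z)\le3\cdot2^n\eta<1$.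

If $\iota\ne\iota'$, then $|\iota-\iota'|>3\cdot2^K\eta\ge f_{ta}(\iota',z)$, and (9), with $\xi=\iota'$ and $\hat x=\iota$, gives $r_{ta}(\iota,z)=1$, a contradiction to $f_{ta}(\iota,z)<1$. So $\iota=\iota'$; let $v=v_a(\iota)$. Since $p,p'\in[tv]$, M1 gives $d(p',p)\le2^{-|t|-|v|}$, which is at most the cost of the M2 move of $\pi'$ that starts at $p'$. So $d(z',p)\le\mathrm{cost}(\pi')<\eta$. But $p$ is reached from $y$ by a proper initial part of $\pi$, which contradicts the minimality of $\pi$. The claim is proved.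

**Step 3. The value at $z'$.** Put $t=y|l$ and $a=z'_l=z_l\ne y_l$; then $\mathrm{split}(y,z)=l$. By (6)–(8) the last move of $\pi$ at $t$ leads into $[ta]$ and starts at some $p\in[tv]$, $v=v_a(\iota)$, where $\iota=\iota_{k_a}(y_l)$ does not depend on $\eta$, and $f_{ta}(\iota,z_\eta)\le3\cdot2^l\varepsilon'$. Since $d(z',z_\eta)\to0$ as $\eta\to0$ and $z',z_\eta\in[ta]$, Lemma 6 with the node $ta$, applied along a sequence of values $\eta\to0$, gives
$$r_{ta}(\iota,z')\le15\cdot2^l\varepsilon'.$$
By (6) for $z'$ and $\pi'$ (now $z_\eta|(l+1)=z'|(l+1)$ and $l+1\le K$), all moves of $\pi'$ are at nodes of length at least $l+1$, hence at nodes $\supseteq ta$. An M1 at $ta$ costs $2^{-l-1}\ge2^{-K}>\eta$ and does not occur. So by (4) $z'$ and $z_\eta$ have the same $\rho$ at place $l+1$, and this $\rho$ is at most $f_{ta}(\iota,z_\eta)\le3\cdot2^l\varepsilon'$. Thus $f_{ta}(\iota,z')\le15\cdot2^l\varepsilon'$.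

**Step 4. Redirecting the last move.** Fix any such $\eta$ and replace the last move of $\pi$ at $t$, and everything after it, by the M2 move from $p\in[t\,v_a(\iota)]$ to $z'\in[ta]$:
$$d(y,z')\le\Big[\mathrm{cost}(\pi\text{ up to }p)+2^{-l}\big(2^{-|v|}+2^{-j_a}\big)\Big]+15\varepsilon'\le\varepsilon'+15\varepsilon'=16\varepsilon'<\varepsilon,$$
since the bracket is at most $\mathrm{cost}(\pi)<\varepsilon'$. So $z'\in B_d(y,\varepsilon)$, and $\tau(d)$ is regular. With Lemma 3 this gives (B), and Theorem 1 is proved. $\blacksquare$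

Hence it is not true that every quasi-pseudometric space $(X,d)$ with $\tau(d)\subseteq\tau(d^{-1})$ is non-archimedeanly quasi-pseudometrizable, and it remains false under the additional assumption that $(X,\tau(d))$ is regular. By Proposition 2, the space $X$ of Theorem 1 is not orthocompact.
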